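# Receivers with Unequal Min-Cuts: No Constant Fraction Can Be Guaranteed

## Three relays below one node

Take a root $s$, a node $v$ with two parallel edges from $s$, three relays $u_1,u_2,u_3$ with one edge each from $v$, and for every pair $i<j$ a node $w_{ij}$ with one edge from $u_i$ and one edge from $u_j$. Every edge carries one symbol per time slot. Two streams of source symbols, $X$ and $Y$, are available at $s$. The min-cut from $s$ is $1$ for each relay $u_i$, and it is $2$ for $v$ and for each $w_{ij}$. Call this network $N_3$.

If only the nodes $w_{ij}$ had to be served, we would let $u_1$ carry $X$, $u_2$ carry $Y$ and $u_3$ carry $X+Y$. Every $w_{ij}$ then decodes both streams, two symbols per slot, which is its min-cut. But suppose that the relays are receivers too. Relay $u_3$ sees one sum per slot and cannot decode a single source symbol: its rate is $0$. If instead $u_3$ carries $X$, then $u_3$ is happy, but $w_{13}$ sees two copies of $X$ and has rate $1$ instead of $2$.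

So ask for less. Let every node receive a fraction $a$ of its min-cut: each $u_i$ decodes $aT$ source symbols in $T$ slots, and $v$ and each $w_{ij}$ decode $2aT$. For the moment assume that codes are deterministic and decoding is error-free. How large can $a$ be?

*An upper bound.* Let $D_i$ be the set of source symbols that $u_i$ decodes, so $|D_i|\ge aT$. Everything $u_i$ knows comes from $v$, and $v$ receives $2T$ edge symbols, so it determines at most $2T$ source symbols. The sets $D_1,D_2,D_3$ lie in this pool of size at most $2T$. Since $|D_1\cup D_2\cup D_3|\ge\sum_i|D_i|-\sum_{i<j}|D_i\cap D_j|$, we get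
$$\sum_{i<j}|D_i\cap D_j|\ \ge\ 3aT-2T .$$
What $u_i$ and $u_j$ receive has $|D_i\cap D_j|$ symbols in common, so $w_{ij}$ collects at most $2T-|D_i\cap D_j|$ symbols' worth of information, and it needs $2aT$. Adding the three inequalities $2aT\le 2T-|D_i\cap D_j|$ gives $6a\le 6-(3a-2)$, that is, $a\le \frac89$.

*A scheme that reaches it.* Use $9$ slots and $18$ source symbols, divided into sets $P_1,P_2,P_3$ of four symbols each and sets $O_{12},O_{13},O_{23}$ of two symbols each. Node $v$ receives all $18$ symbols. Relay $u_1$ receives $P_1\cup O_{12}\cup O_{13}$ uncoded, which is $8$ symbols, and similarly for $u_2,u_3$. One slot per relay is left. In $P_k$ choose two distinct symbols $p_k^{(i)}$, one for each $i\ne k$. In its last slot relay $u_i$ receives the sum $p_j^{(i)}+p_k^{(i)}$, where $\{i,j,k\}=\{1,2,3\}$. Now $w_{ij}$ sees uncoded $P_i,P_j$ and all three sets $O$, which is $4+4+6=14$ symbols. From the sum sent by $u_i$ it subtracts $p_j^{(i)}\in P_j$ and obtains $p_k^{(i)}$. From the sum sent by $u_j$ it obtains $p_k^{(j)}$, which is a different symbol. In total it decodes $16=\frac89\cdot2\cdot9$ symbols, and each relay decodes $8=\frac89\cdot 9$.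 So on $N_3$ the best fraction, for error-free deterministic codes, is exactly $\frac89$.

The network forces relays below a common node to decode overlapping symbols, and the overlap is wasted at the nodes that collect from two relays. With more relays, and with min-cuts at many different scales, how small can a network force the fraction to be? Could it be forced below every positive constant?

## Receiver groups and the pair $(a,1)$

**Setting.** A network is a directed graph with unit-capacity edges. There are $h$ unit-rate sources $S_1,\dots,S_h$, all located at one root node, and $K$ receiver groups $R_1,\dots,R_K$. Group $R_i$ contains $N_i$ receivers, and the min-cut from the root to each receiver in $R_i$ is $h_i$, where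
$$h\ge h_1>h_2>\dots>h_K .$$
The sequence $\mathbf h=(h_1,\dots,h_K)$ is called the profile. For $N_3$ we have $h=2$ and profile $(2,1)$, with $R_1=\{v,w_{12},w_{13},w_{23}\}$ and $R_2=\{u_1,u_2,u_3\}$.

**Transmission model.** In each slot every edge carries one symbol and every source produces one symbol. Communication takes place over an unbounded number of slots. Any mechanism is allowed: coding, linear or not, routing, time-sharing, storing and later forwarding. The rate of a receiver is the long-run rate, in source symbols per slot, of source information that it can decode. Redundant copies and undecodable symbols do not count. Different receivers may recover different parts of the source information.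

**Achievability.** A pair $(a,\beta)$ is achievable if some mechanism lets, for every $i$, some $\beta N_i$ of the receivers of $R_i$ receive rate $ah_i$. In particular $(a,1)$ means that every receiver in every group $R_i$ receives rate $ah_i$. On $N_3$ the scheme above shows that $(\frac89,1)$ is achievable.

The question is: is there a constant $a>0$, independent of the network and in particular of $h$, $K$, the $h_i$ and the $N_i$, such that $(a,1)$ is achievable on every directed network of this form? The answer is no. We will prove this, and then determine how the best guarantee depends on the profile, up to a universal factor.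

We may quote three facts. For $K=1$ the pair $(1,1)$ is achievable; this is the main theorem of network coding. For $K>1$ the pair $(1,1)$ is not achievable in general (Cassuto and Bruck); our bound on $N_3$ shows this for error-free codes. Finally, $(a,1)$ is achievable for every
$$a\le\max\Big\{\frac{h_K}{h_1},\ \frac1K,\ \frac1{K-\sum_{i=1}^{K-1}h_{i+1}/h_i}\Big\}.\tag{1}$$

## Time-sharing between multicasts

Write
$$S(\mathbf h)=K-\sum_{i=1}^{K-1}\frac{h_{i+1}}{h_i}=1+\sum_{i=1}^{K-1}\Big(1-\frac{h_{i+1}}{h_i}\Big).$$
The third term of (1) is $1/S(\mathbf h)$. It is worth seeing where it comes from.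

Spend a fraction $\tau_j$ of the time in phase $j$. In phase $j$ all receivers with min-cut at least $h_j$, that is groups $1,\dots,j$, decode at rate $h_j$. This is the case $K=1$: attach to each such receiver a new receiver by $h_j$ parallel edges. The new receivers have min-cut exactly $h_j$, and what they decode the old ones can decode. Take $\tau_j=a\,(1-h_{j+1}/h_j)$ for $j<K$ and $\tau_K=a$, with $a=1/S(\mathbf h)$. The fractions sum to $aS(\mathbf h)=1$. Group $i$ decodes in phases $j\ge i$, at total rate
$$\sum_{j\ge i}\tau_jh_j=a\Big(\sum_{j=i}^{K-1}(h_j-h_{j+1})+h_K\Big)=ah_i .$$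

The third term is always the largest one: $S(\mathbf h)\le K$ is clear, and
$$S(\mathbf h)\le 1+\sum_{i<K}\frac{h_i-h_{i+1}}{h_K}=\frac{h_1}{h_K}.$$
For example, $S(2,1)=\frac32$, which guarantees $a=\frac23$; for $h_i=2^{K-i}$ we get $S=\frac{K+1}2$; for the profile $(m,m-1,\dots,1)$ we get $S=\sum_{r=1}^m\frac1r$.

One consequence directs the search for a counterexample: since $1/S\ge1/K$, a network with few groups can never be bad. Any refutation of a universal constant must use arbitrarily many different min-cuts.

## From codes to entropies

In the converse proofs we want to speak about deterministic codes and entropies only. This section makes that reduction once.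

**Conventions.** In $T$ slots every edge carries a string in $\mathcal A^T$, where $|\mathcal A|=q\ge2$. The source symbols $X_1,X_2,\dots$ are i.i.d. uniform on $\mathcal A$. We let the root know all of them in advance, which only strengthens converses. Nodes may use arbitrary functions, memory, and randomness independent of the sources. That a receiver has rate $r$ means that it decodes a set of source symbols of that rate. Precisely: if $(a,1)$ is achievable, then for every $\varepsilon>0$ there are $T$ and a scheme such that each receiver $t\in R_i$ has a set $D_t$ of source symbols with $|D_t|\ge(a-\varepsilon)h_iT$, each recovered with error probability at most $\varepsilon$ from what $t$ received in $T$ slots. The sets $D_t$ may differ between receivers. They are part of the code and do not depend on the source values.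

Entropies are measured in units of $\log q$, so a uniform symbol has entropy $1$. For a node $x$ other than the root, $V_x$ denotes everything $x$ receives in the $T$ slots. For a parameter $\eta$, put
$$D(x)=\{\ell:\ H(X_\ell|V_x)\le\eta\},$$
the set of symbols that $x$ essentially knows. In the $9$-slot scheme on $N_3$, $D(u_1)$ is $P_1\cup O_{12}\cup O_{13}$ for $\eta<1$: the two symbols of the coded sum do not belong to it, since given the sum each of them is still uniform.

**Reduction (★).** *If $(a,1)$ is achievable on a given network, then for all $\varepsilon>0$ and $\eta\in(0,\frac12]$ there are $T$ and a deterministic scheme such that every $t\in R_i$ has $|D(t)|\ge(a-\varepsilon)h_iT$.*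

*Proof.* We may assume $\varepsilon<a$. Let $r$ be the number of receivers and take a scheme as above with a small $\varepsilon_0<a$ in place of $\varepsilon$. For each receiver average the symbol error probabilities over $D_t$; the sum of these averages over the receivers is at most $r\varepsilon_0$. Hence some fixed value of the randomness has conditional sum at most $r\varepsilon_0$. Fix it. By Markov's inequality, for each $t$ all but a fraction $\sqrt{r\varepsilon_0}$ of $D_t$ is recovered with error at most $\sqrt{r\varepsilon_0}$. By Fano's inequality, a symbol recovered with error at most $\varepsilon'\le\frac12$ has conditional entropy at most $h_b(\varepsilon')+\varepsilon'$, where $h_b$ is the binary entropy in bits, uniformly in $q\ge2$ and $T$. The network is fixed, so $r$ is fixed, and we can choose $\varepsilon_0$ so small that $\sqrt{r\varepsilon_0}\le\frac12$, $h_b(\sqrt{r\varepsilon_0})+\sqrt{r\varepsilon_0}\le\eta$ and $(1-\sqrt{r\varepsilon_0})(a-\varepsilon_0)\ge a-\varepsilon$. $\square$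

Only (★) will be used in converses. Now fix a deterministic scheme on an acyclic network, and $\eta\in(0,\frac12]$. We need six facts.

**Fact F1.** *If $x$ has in-degree $m$, then $H(V_x)\le mT$.* Indeed $V_x$ takes at most $q^{mT}$ values.

**Fact F2.** *If $A\subseteq D(x)$ is finite, then $H(X_A|V_x)\le\eta|A|$ and $H(V_x)\ge(1-\eta)|A|$.* The first bound is subadditivity. For the second, $H(V_x)\ge I(X_A;V_x)=|A|-H(X_A|V_x)$. Together with F1 this shows that $D(x)$ is finite, with $(1-\eta)|D(x)|\le H(V_x)\le mT$.

**Fact F3.** *If $V_y$ is a function of $V_x$, then $D(y)\subseteq D(x)$. This holds in particular whenever every path from the root to $y$ passes through $x$.* The first statement is $H(X_\ell|V_x)\le H(X_\ell|V_y)$. For the second, go through the nodes $z$ with the property "$z=x$, or every root–$z$ path passes through $x$" in topological order. Let $z\neq x$ have the property and let $(z',z)$ be an edge. A root–$z'$ path avoiding $x$ would extend to a root–$z$ path avoiding $x$, so $z'$ has the property as well; it is not the root, since the trivial path avoids $x$. By induction $V_{z'}$ is a function of $V_x$, hence so is the string on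 $(z',z)$. Thus $V_z$ is a function of $V_x$.

**Fact F4.** *If $H(X_A|V)\le\eta|A|$ and $H(X_A|V')\le\eta|A|$, then $I(V;V')\ge(1-2\eta)|A|$.* Two observers who both know $X_A$ share that much information. Indeed
$$(1-\eta)|A|\le I(X_A;V')\le I(V,X_A;V')=I(V;V')+I(X_A;V'|V)\le I(V;V')+H(X_A|V).$$

**Fact F5.** *For nodes $u_1,\dots,u_b$,*
$$H(V_{u_1},\dots,V_{u_b})\le\sum_iH(V_{u_i})-(1-2\eta)\Big(\sum_i|D(u_i)|-\Big|\bigcup_iD(u_i)\Big|\Big).$$
By the chain rule the left side is $\sum_iH(V_{u_i})-\sum_iI(V_{u_i};V_{u_1},\dots,V_{u_{i-1}})$. Apply F4 to the $i$-th term with $A=D(u_i)\cap\bigcup_{j<i}D(u_j)$: each symbol of $A$ has conditional entropy at most $\eta$ given $V_{u_i}$, and also given $(V_{u_1},\dots,V_{u_{i-1}})$. The sizes of these sets $A$ add up to $\sum_i|D(u_i)|-|\bigcup_iD(u_i)|$.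

**Fact F6.** $\mathrm{mincut}(s,y)\ge\min\{\mathrm{mincut}(s,x),\mathrm{mincut}(x,y)\}$. A cut separating $s$ from $y$ has $x$ on one of its sides, so it separates $s$ from $x$ or $x$ from $y$.

If simple graphs are preferred, parallel edges can be subdivided by relay nodes that are not receivers. This changes nothing.

## Loss at a single scale

The sensible first try is to enlarge $N_3$. Take a scale $k\ge1$: a node $v$ with $2^k$ edges from $s$, then $n$ relays $u_i$ with $2^{k-1}$ edges each from $v$, and for each pair of relays a node $w_{ij}$ with $2^{k-1}$ edges from each of the two. Ignore error terms for the moment. Each $D(u_i)$ has at least $a2^{k-1}T$ elements inside a pool $D(v)$ of at most $2^kT$. If every symbol were in the same fraction $p=\frac a2$ of the sets, two typical sets would share $p^22^kT=\frac{a^2}42^kT$ symbols, and convexity says that unevenness only increases the average overlap. So for large $n$ some $w_{ij}$ has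
$$a2^kT\le H(V_{w_{ij}})\le2\cdot2^{k-1}T-\frac{a^2}4\,2^kT,\qquad\text{i.e. } a\le1-\frac{a^2}4,\quad a\le2\sqrt2-2\approx0.828 .$$

A different $k$ gives the same number, and putting such networks for many values of $k$ side by side gives it many times over: a list of separate constraints $a\le0.828$. They do not accumulate. Nor can a cleverer network at one scale help, since with only the groups $2^k$ and $2^{k-1}$ the pair $(\frac23,1)$ is always achievable.

The exact point where the argument starts afresh at every scale is the estimate $H(V_{u_i})\le2^{k-1}T$, which is F1 for the relays. Suppose instead that we already knew $H(V_{u_i})\le c\,2^{k-1}T$ with some $c<1$. The same computation would give $H(V_{w_{ij}})\le(c-\frac{a^2}4)2^kT$. The relative entropy would drop by $\frac{a^2}4$ at every scale, and after about $4/a^2$ scales it would be too small for a receiver to decode anything. So the relays at scale $k$ should themselves be the deficient nodes produced at scale $k-1$.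

There are two obstacles. The relays must all hang below a common node $v$ with $2^k$ edges, to confine their sets $D(u_i)$ to one pool; so whole copies of the smaller construction must be placed below $v$. And which node of the smaller construction is deficient depends on the code, which is chosen after the network; so the network must contain a collecting node for every possible choice. Both can be arranged.

## Nested combination networks

**Theorem 1.** *Let $0<a\le1$, $L=\lceil8/a^2\rceil$, $K=L+1$. There is a finite acyclic network with $h=h_1$, $h_i=2^{K-i}$ $(i=1,\dots,K)$, on which $(a,1)$ is not achievable. Hence no universal constant exists.*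

**Step 1: construction.** We build a family of gadgets, each using many copies of the previous one. Let $n=1+\lceil16/a^2\rceil$. A gadget is attached at a node $s$ and has certain nodes designated as outputs.

- $G_0$ is a new node $u$ with one edge from $s$. Its output is $u$.
- $G_k$, for $k\ge1$: take a new node $v$ with $2^k$ parallel edges from $s$. Attach $n$ disjoint copies of $G_{k-1}$ at $v$. For every two distinct copies, and every choice of an output $u$ of the first and an output $u'$ of the second, add a new node $w$ with $2^{k-1}$ parallel edges from $u$ and $2^{k-1}$ from $u'$. These nodes $w$ are the outputs of $G_k$.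

A node created with in-degree $2^j$ has type $j$. So the outputs of $G_k$, as well as its top node $v$, have type $k$. The network is $G_L$ attached at the root, and all type-$j$ nodes, $j=0,\dots,L$, are receivers.

With $n=3$ instead of the stated value, $G_1$ is exactly $N_3$. For the same $n=3$, $G_2$ has a node $v$ with four edges from $s$, three copies of $N_3$ hanging below $v$ with three outputs each, and $3\cdot3\cdot3=27$ output nodes of in-degree $4$.

**Step 2: min-cuts.** We check that type $j$ is exactly the group with min-cut $2^j$. The claim is: *if $G_k$ is attached at $s$, then $\mathrm{mincut}(s,x)=2^j$ for every type-$j$ node $x$ in it.* The bound $\le$ is the in-degree. For $\ge$ use induction on $k$; the case $k=0$ is clear. The node $v$ has $2^k$ edges from $s$. A type-$j$ node $x$ in a copy attached at $v$ has $\mathrm{mincut}(v,x)=2^j\le2^k$ by induction, so F6 gives $\mathrm{mincut}(s,x)\ge2^j$. An output $w$ reads $u$ and $u'$. Each of them has $2^{k-1}$ edge-disjoint paths from $v$ inside its own copy, and the copies are disjoint. Extending these paths by the parallel edges into $w$ gives $\mathrm{mincut}(v,w)\ge2^k$, and F6 applies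 again. Since the network is $G_L$ attached at the root, all groups $2^L,\dots,2,1$ are present and correct.

**Step 3: the entropy deficit grows with the scale.** This is the heart of the argument. Suppose $(a,1)$ is achievable. Take small $\varepsilon$ and $\eta$ and a scheme as in (★), and put $a'=a-\varepsilon>0$. Every type-$j$ node $x$ satisfies $|D(x)|\ge a'2^jT$. Put
$$c_k=1-k\Big(\frac{a'^2}4(1-3\eta)-\frac1{n-1}\Big).$$
The claim is: *every attached gadget $G_k$ has an output $x$ with $H(V_x)\le c_k2^kT$.*

For $k=0$ this is F1. Let $k\ge1$. By induction, copy $i$ of $G_{k-1}$ at $v$ has an output $u_i$ with $H(V_{u_i})\le c_{k-1}2^{k-1}T$. Choose $D_i\subseteq D(u_i)$ of size exactly $\sigma=\lceil a'2^{k-1}T\rceil$. This is possible because $|D(u_i)|$ is an integer that is at least $a'2^{k-1}T$. Every path from the root to $u_i$ passes through $v$, so $D_i\subseteq D:=D(v)$ by F3. By F1 and F2,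
$$|D|\le\frac{2^kT}{1-\eta},\qquad\sigma\le|D(u_i)|\le\frac{2^{k-1}T}{1-\eta}\le2^kT .$$

Next we find two of the sets with a large overlap. Let $e_\ell$ be the number of indices $i$ with $\ell\in D_i$, so $\sum_{\ell\in D}e_\ell=n\sigma$. Summing over ordered pairs and using Cauchy–Schwarz,
$$\sum_{i\ne j}|D_i\cap D_j|=\sum_{\ell\in D}e_\ell^2-n\sigma\ \ge\ \frac{n^2\sigma^2}{|D|}-n\sigma .$$
Divide by the number $n(n-1)$ of ordered pairs and use $\frac n{n-1}\ge1$. Some pair $i\ne j$ has
$$|D_i\cap D_j|\ \ge\ \frac{\sigma^2}{|D|}-\frac\sigma{n-1}\ \ge\ 2^kT\Big(\frac{a'^2}4(1-\eta)-\frac1{n-1}\Big),$$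
where we inserted $\sigma\ge a'2^{k-1}T$ and the two bounds above.

Let $w$ be the output of $G_k$ that reads $u_i$ and $u_j$. It exists whatever outputs $u_i,u_j$ the induction produced. Since $V_w$ is a function of $(V_{u_i},V_{u_j})$, F4 with $A=D_i\cap D_j$ gives
$$H(V_w)\le H(V_{u_i})+H(V_{u_j})-I(V_{u_i};V_{u_j})\le2^kT\Big[c_{k-1}-(1-2\eta)\Big(\frac{a'^2}4(1-\eta)-\frac1{n-1}\Big)\Big].$$
Because $(1-2\eta)(1-\eta)\ge1-3\eta$ and $\frac{1-2\eta}{n-1}\le\frac1{n-1}$, the right side is at most $c_k2^kT$. This proves the claim.

**Step 4: contradiction at the top.** We compare the deficit with what a top receiver must decode. The claim for $G_L$ yields an output $x$, a receiver of type $L$. By F2, $(1-\eta)a'2^LT\le H(V_x)\le c_L2^LT$, that is, $(1-\eta)a'\le c_L$. Here $T$ has disappeared and the network is fixed, so we may let $\varepsilon,\eta\to0$. With $\frac1{n-1}\le\frac{a^2}{16}$ and $L\ge\frac8{a^2}$ we get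
$$a\le1-L\Big(\frac{a^2}4-\frac1{n-1}\Big)\le1-\frac8{a^2}\Big(\frac{a^2}4-\frac{a^2}{16}\Big)=-\frac12,$$
a contradiction. $\blacksquare$

## From a quadratic to a linear loss per scale

How good is this? With $L=K-1$ scales and $n\to\infty$ the argument gives $a+(K-1)\frac{a^2}4\le1$ for the profile $h_i=2^{K-i}$, so $a\le2/\sqrt{K-1}$. Time-sharing gives $\frac2{K+1}$. To close the gap, the loss per scale must be linear in $a$, not quadratic.

The quadratic loss arises when the sets $D(u_i)$, of size about $a2^{k-1}T$, are spread over a pool $D(v)$ of the full size $2^kT$. If the pool were as small as $a2^kT$, each set would fill half of it and two sets would overlap in a quarter of it, which is $\frac a42^kT$: linear. But we cannot assume a small pool. The code on $N_3$ had a large one: there $v$ knew $18$ symbols while each $w_{ij}$ decoded only $16$.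

Two devices deal with this. First, treat the pool size as a variable. For two random sets and $p$ the fraction of the sets containing a given symbol, the overlap at that symbol is $p^2$, and $p^2\ge p-\frac14$, the tangent at $p=\frac12$. Summed over the pool $D(v)$, the loss is at least linear in the sizes of the sets, minus a quarter of $|D(v)|$. In normalized form, with $c(x)=H(V_x)/(m T)$ and $d(x)=|D(x)|/(mT)$ for a node $x$ of in-degree $m$, and without error terms,
$$c(w)\le\mathrm{avg}_i\big[c(u_i)-\tfrac12d(u_i)\big]+\tfrac14d(v).\tag{2}$$

Second, remove the advantage of a large pool. Place below $w$ another set of relays and collecting nodes of the same scale, below those another one, and so on through many layers. Along a chain $v_0,v_1,v_2,\dots$ of such nodes the pools $D(v_r)$ decrease by F3. They cannot shrink substantially every time, so at some layer $d(v_{r+1})\approx d(v_r)$. There, (2) reads $c(w)-\frac14d(w)\le\mathrm{avg}_i[c(u_i)-\frac12d(u_i)]$. The penalty has become part of a quantity attached to $w$ itself, namely the potential $c-\frac14d$, which can be carried to the next scale.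

For the profile $(2,1)$ this already gives a number. The relays have $c\le1$ and $d\ge a$, so $c(w)-\frac14d(w)\le1-\frac a2$; since $c(w)\ge d(w)\ge a$ without error terms, $\frac34a\le1-\frac a2$ and $a\le\frac45$. A single layer gave only $0.828$.

To allow ratios other than $2$, we collect from $b$ relays at a time. Then $p^2$ is replaced by the expected waste at a symbol when $b$ random sets are collected, $f(p)=bp-1+(1-p)^b$: the expected number of sets containing the symbol, minus the probability that at least one does. The tangent is taken at $p=\frac1b$, and the value there is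
$$\rho(b)=\Big(1-\frac1b\Big)^b,\qquad\text{for instance }\rho(2)=\tfrac14,\ \rho(3)=\tfrac8{27},\ \lim_{b\to\infty}\rho(b)=\tfrac1e .$$

**Definition.** For a profile $\mathbf h=(h_1>\dots>h_K)$ let $\alpha(\mathbf h)$ be the supremum of all $a$ such that $(a,1)$ is achievable on every network with that profile. By (1), $\alpha(\mathbf h)\ge1/S(\mathbf h)$.

**Theorem 2.** *Let $m_0<m_1<\dots<m_L$ be positive integers with $b_j:=m_j/m_{j-1}$ integers $\ge2$. Let $\theta\in(0,1]$, and suppose that for each $j$ the profile contains some $g_j$ with $\theta m_j\le g_j\le m_j$. Then*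
$$\alpha(\mathbf h)\le\frac1{\theta\big(1+\sum_{j=1}^L\rho(b_j)\big)},$$
*and the networks showing this are acyclic.*

The parameter $\theta$ allows profiles whose entries are not in integer ratios: the skeleton of the network uses the $m_j$, and the receivers have the nearby min-cuts $g_j$. For example, the profile $(5,3,1)$ contains $g_0=1$, $g_1=3$, $g_2=5$ with $m=(1,4,8)$ and $\theta=\frac58$; here $b_1=4$ and $b_2=2$.

## Proof of Theorem 2

If $L=0$ the claim is $\alpha\le1/\theta$. This holds because $\alpha\le1$: a network in which each receiver of group $i$ has $h_i$ edges directly from the root gives $(1-\eta)(a-\varepsilon)h_i\le h_i$ by (★), F1 and F2. Let $L\ge1$.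

**Step 1: the tangent inequality.** We need constants that measure the linear gain and the penalty. For an integer $b\ge2$ put
$$q_b=\Big(1-\frac1b\Big)^{b-1}=\Big(1+\frac1{b-1}\Big)^{-(b-1)},\qquad\kappa_b=1-q_b-\rho(b).$$
By Bernoulli's inequality and $(1+\frac1x)^x<e$ we have $\frac1e<q_b\le\frac12$. Also $\rho(b)=q_b(1-\frac1b)$, so $\kappa_b=1-q_b(2-\frac1b)$. The function $f(p)=bp-1+(1-p)^b$ is convex on $[0,1]$, with $f(\frac1b)=\rho(b)$ and $f'(\frac1b)=b(1-q_b)$. Its tangent at $\frac1b$ is $\rho(b)+b(1-q_b)(p-\frac1b)=(1-q_b)bp-\kappa_b$, hence
$$f(p)\ge(1-q_b)\,b\,p-\kappa_b\qquad(0\le p\le1).\tag{3}$$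
At $p=0$ this gives $\kappa_b\ge0$. Moreover $\kappa_b<1-\frac1e\cdot\frac32<\frac12$. For $b=2$ we have $q=\frac12$, $\kappa=\frac14$, and (3) is $p^2\ge p-\frac14$. For $b=3$ we have $q=\frac49$, $\kappa=\frac7{27}$.

Write $q_j,\kappa_j$ for $q_{b_j},\kappa_{b_j}$, and $\kappa_0:=0$. Then $1-q_j-\kappa_{j-1}\ge1-\frac12-\frac12=0$ for all $j\ge1$.

**Step 2: the layered network.** We now build what the previous section asked for. Fix integers $n\ge\max_jb_j$ and $M\ge1$; $M$ is the number of layers per scale. Gadgets attached at $s$ are defined as follows.

- $G_0$ is a node $u$ with $m_0$ parallel edges from $s$. Its output is $u$.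
- $G_k$, for $k\ge1$: take a layer-$0$ node $v_0$ with $m_k$ parallel edges from $s$. For $r=0,\dots,M-1$ and for every layer-$r$ node $v$, attach $n$ disjoint copies of $G_{k-1}$ at $v$; for every choice of $b_k$ distinct copies and of one output from each, add a layer-$(r+1)$ node $w$ with $m_{k-1}$ parallel edges from each of the $b_k$ chosen outputs. The outputs of $G_k$ are all nodes of layers $1,\dots,M$.

Nodes created with in-degree $m_j$ have type $j$; a layer node of $G_k$ has in-degree $b_km_{k-1}=m_k$, so type $k$. Attach $G_L$ at the root. To each type-$j$ node $v$ attach a receiver $t_v$ with $g_j$ parallel edges from $v$. Finally, for each $i$ attach one receiver with $h_i$ edges directly from the root. The number of sources may be any $h\ge h_1$. The network is finite and acyclic.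

For the profile $(2,1)$ with $m=(1,2)$ and $M=1$ this is the network of $n$ relays and all pairs, with receivers attached. With $M=2$, every pair node has again $n$ relays below it, and there is a node for each pair of those.

**Step 3: min-cuts.** We verify that the network has the required profile. As in Theorem 1, $\mathrm{mincut}(s,x)=m_j$ for every type-$j$ node $x$ of a gadget $G_k$ attached at $s$. The bound $\le$ is the in-degree. For $\ge$ use induction on $k$, and for given $k$ go through the layers. The node $v_0$ has $m_k$ edges from $s$. Suppose a layer-$r$ node $v$ has $\mathrm{mincut}(s,v)\ge m_k$. A type-$j$ node $x$ in a copy at $v$ has $\mathrm{mincut}(v,x)=m_j\le m_k$ by induction, so F6 applies. A layer-$(r+1)$ node $w$ built over $v$ reads $b_k$ outputs, each with $m_{k-1}$ edge-disjoint paths from $v$ inside its own copy, so $\mathrm{mincut}(v,w)\ge b_km_{k-1}=m_k$ and F6 applies.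

Hence $t_v$, for $v$ of type $j$, has min-cut at least $\min(m_j,g_j)=g_j$ by F6, and at most $g_j$ by its in-degree. All receivers have min-cuts in the profile, and the receivers attached at the root make every group nonempty.

**Step 4: normalized quantities.** We set up the converse. Assume that $(a,1)$ is achievable on this network with $a>0$, take $\varepsilon<a$, $\eta\in(0,\frac12]$ and a scheme as in (★), and put $a'=\theta(a-\varepsilon)$. For $x$ of type $j$ let
$$c(x)=\frac{H(V_x)}{m_jT},\qquad d(x)=\frac{|D(x)|}{m_jT}.$$
By F1 and F2, $(1-\eta)d(x)\le c(x)\le1$, so $d(x)\le2$. By F3, $|D(x)|\ge|D(t_x)|\ge(a-\varepsilon)g_jT\ge(a-\varepsilon)\theta m_jT$, so $d(x)\ge a'$. Let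
$$\delta=4\eta+\frac{\max_jb_j^2}n+\frac2M,\qquad A_k=\sum_{j=1}^k(1-q_j-\kappa_{j-1}).$$
The claim to be proved by induction is:
$$\text{every attached gadget }G_k\text{ has an output }x\text{ with }\ c(x)-\kappa_kd(x)\le1-a'A_k+k\delta.\tag{4}$$
For $k=0$ it says $c(x)\le1$, since $\kappa_0=0$ and $A_0=0$. In Steps 5 and 6 let $k\ge1$, assume (4) for $k-1$, and abbreviate $b=b_k$, $q=q_k$, $\kappa=\kappa_k$.

**Step 5: going down one layer.** This step is the rigorous form of (2). Let $v_r$ be a layer-$r$ node of $G_k$, $r<M$. By induction choose in copy $i$ at $v_r$ an output $u_i$ that satisfies (4) for $k-1$. Write $c_i=c(u_i)$, $d_i=d(u_i)$, $D_i=D(u_i)$, and let $\mathrm{avg}_i$ denote the average over $i=1,\dots,n$. All root–$u_i$ paths pass through $v_r$, so $D_i\subseteq D(v_r)$ by F3. For a tuple $I=(I_1,\dots,I_b)$ of indices let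
$$\mathrm{ex}(I)=\sum_\nu|D_{I_\nu}|-\Big|\bigcup_\nu D_{I_\nu}\Big|\ge0 .$$

First let the $I_\nu$ be independent and uniform on $\{1,\dots,n\}$, and let $p_\ell$ be the fraction of the sets $D_i$ that contain $\ell$. A symbol $\ell$ lies in $bp_\ell$ of the chosen sets on average, and in their union with probability $1-(1-p_\ell)^b$. Therefore, by (3) and $\sum_{\ell\in D(v_r)}p_\ell=\mathrm{avg}_i|D_i|$,
$$\mathbb E\,\mathrm{ex}(I)=\sum_{\ell\in D(v_r)}f(p_\ell)\ \ge\ (1-q)\,b\,\mathrm{avg}_i|D_i|-\kappa|D(v_r)| .$$

The network offers collecting nodes only for distinct copies, so we condition on the indices being distinct, which is possible because $n\ge b$. They fail to be distinct with probability at most $\binom b2\frac1n\le\frac{b^2}{2n}$. Always $\mathrm{ex}(I)\le b\max_i|D_i|\le b\cdot2m_{k-1}T=2m_kT$. Splitting the expectation, $\mathbb E\,\mathrm{ex}(I)\le\mathbb E[\mathrm{ex}(I)\,|\,\text{distinct}]+\frac{b^2}{2n}\cdot2m_kT$, and so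
$$\mathbb E[\mathrm{ex}(I)\,|\,\text{distinct}]\ \ge\ (1-q)\,b\,\mathrm{avg}_i|D_i|-\kappa|D(v_r)|-\frac{b^2}n\,m_kT .$$
Under the conditioning each $I_\nu$ is still uniform, by symmetry, so $\mathbb E[\sum_\nu H(V_{u_{I_\nu}})\,|\,\text{distinct}]=b\,\mathrm{avg}_iH(V_{u_i})$. Some tuple of distinct indices has $\sum_\nu H(V_{u_{I_\nu}})-(1-2\eta)\,\mathrm{ex}(I)$ at most its conditional mean. Let $v_{r+1}$ be the layer-$(r+1)$ node that reads these outputs. By F5, $H(V_{v_{r+1}})\le\sum_\nu H(V_{u_{I_\nu}})-(1-2\eta)\,\mathrm{ex}(I)$. Dividing by $m_kT=b\,m_{k-1}T$ we obtain
$$c(v_{r+1})\le\mathrm{avg}_i\,c_i-(1-2\eta)\Big[(1-q)\,\mathrm{avg}_i\,d_i-\kappa\,d(v_r)-\frac{b^2}n\Big].$$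
Since $d_i\le2$ and $1-q\le1$, replacing $1-2\eta$ by $1$ in front of $(1-q)\,\mathrm{avg}_i\,d_i$ costs at most $4\eta$, and in front of the two other terms it only increases the bound. Hence
$$c(v_{r+1})\le\mathrm{avg}_i\big[c_i-(1-q)d_i\big]+\kappa\,d(v_r)+4\eta+\frac{b^2}n.\tag{5}$$

**Step 6: choosing the layer.** We now convert the penalty $\kappa\,d(v_r)$ into part of the potential. Starting from $v_0$ and applying Step 5 repeatedly we get $v_0,v_1,\dots,v_M$. Every root–$v_{r+1}$ path passes through $v_r$, so F3 gives $d(v_0)\ge d(v_1)\ge\dots\ge d(v_M)\ge0$; all these nodes have type $k$, so the normalization is the same. Since $d(v_0)\le2$, the $M$ decreases sum to at most $2$, and some $r<M$ has $d(v_r)\le d(v_{r+1})+\frac2M$. For this $r$ put $x=v_{r+1}$, which is an output of $G_k$. By (5) and $\kappa\le1$,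
$$c(x)-\kappa_kd(x)\le\mathrm{avg}_i\big[c_i-(1-q_k)d_i\big]+\delta=\mathrm{avg}_i\big[c_i-\kappa_{k-1}d_i-(1-q_k-\kappa_{k-1})d_i\big]+\delta .$$
Here $c_i-\kappa_{k-1}d_i\le1-a'A_{k-1}+(k-1)\delta$ by the choice of $u_i$. Because $1-q_k-\kappa_{k-1}\ge0$ and $d_i\ge a'$, the remaining term contributes at most $-a'(1-q_k-\kappa_{k-1})$. The right side is thus at most $1-a'A_k+k\delta$, which is (4) for $k$.

**Step 7: evaluation at the top.** Finally we compare with the demand at the largest scale. Let $x$ be the output from (4) with $k=L$. From $c(x)\ge(1-\eta)d(x)\ge d(x)-2\eta$ and $d(x)\ge a'$ we get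
$$(1-\kappa_L)a'-2\eta\le c(x)-\kappa_Ld(x)\le1-a'A_L+L\delta .$$
Because $\kappa_0=0$, shifting the index of the $\kappa$'s gives
$$1-\kappa_L+A_L=1+\sum_{j=1}^L(1-q_j-\kappa_j)=1+\sum_{j=1}^L\rho(b_j).$$
The network is fixed and $T$ has disappeared. Letting $\varepsilon,\eta\to0$ yields
$$\theta a\Big(1+\sum_{j=1}^L\rho(b_j)\Big)\le1+L\Big(\frac{\max_jb_j^2}n+\frac2M\Big).$$
If $\theta a(1+\sum_j\rho(b_j))>1$, this is false for $n$ and $M$ large enough, so $(a,1)$ is not achievable on that network. $\blacksquare$

## Guarantees in terms of $K$, of $h$, and of the profile

**Corollary 3.**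

1. *(Integer ratios.) If $b_i=h_i/h_{i+1}$ are all integers, then*
$$\frac1{1+\sum_{i=1}^{K-1}(1-1/b_i)}\le\alpha(\mathbf h)\le\frac1{1+\sum_{i=1}^{K-1}(1-1/b_i)^{b_i}},$$
*and the two sides differ by a factor less than $e$. For $h_i=2^{K-i}$: $\frac2{K+1}\le\alpha\le\frac4{K+3}$.*
2. *(In terms of $K$.)* $\displaystyle\frac1K\le\inf_{\mathbf h\text{ with }K\text{ groups}}\alpha(\mathbf h)\le\frac e{K+e-1}$.
3. *(In terms of $h$.) The best constant valid for all networks with $h$ sources lies between $1/(1+\frac12+\dots+\frac1h)$ and $4/(4+\lfloor\log_2h\rfloor)$. So it is $\Theta(1/\log h)$.*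
4. *(All profiles; classification.)* $\dfrac1{S(\mathbf h)}\le\alpha(\mathbf h)\le\dfrac{14}{S(\mathbf h)}$ *for every profile. Hence a positive constant $a$ works for all networks with profiles in a family $\mathcal F$ if and only if $\sup_{\mathbf h\in\mathcal F}S(\mathbf h)<\infty$.*

*Proof of part 1.* The lower bound is $1/S(\mathbf h)$. For the upper bound take $L=K-1$, $m_j=g_j=h_{K-j}$ and $\theta=1$ in Theorem 2; the ratios are the given $b_i$ in reverse order. The factor is less than $e$, because $\rho(b)=q_b(1-\frac1b)>\frac1e(1-\frac1b)$ gives $1+\sum\rho(b_i)>\frac1e\big(1+\sum(1-\frac1{b_i})\big)$. For $b_i=2$ we have $1-\frac1{b_i}=\frac12$ and $\rho(2)=\frac14$.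

*Proof of part 2.* The lower bound is quoted in (1). For the upper bound use $h_i=b^{K-i}$ in part 1 and let $b\to\infty$. Then $\rho(b)\to\frac1e$, and the bound tends to $1/(1+\frac{K-1}e)=e/(K+e-1)$.

*Proof of part 3.* For the lower bound, each integer $r\in(h_{i+1},h_i]$ has $\frac1r\ge\frac1{h_i}$, so $1-\frac{h_{i+1}}{h_i}=\frac{h_i-h_{i+1}}{h_i}\le\sum_{r=h_{i+1}+1}^{h_i}\frac1r$. Adding up, $S(\mathbf h)\le1+\sum_{r=h_K+1}^{h_1}\frac1r\le\sum_{r=1}^h\frac1r$. For the upper bound use Theorem 2 with the profile $2^L,\dots,2,1$, where $L=\lfloor\log_2h\rfloor$ and $\theta=1$; the networks there may have any number $h\ge h_1$ of sources. The bound is $1/(1+\frac L4)$.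

*Proof of part 4.* The profile may now have many entries close together, and we group them. Let $J$ be the number of dyadic classes $[2^{j-1},2^j)$, $j\ge1$, that contain some $h_i$. Let $m_0<\dots<m_{J-1}$ be the corresponding values $2^j$, and for each class let $g$ be any $h_i$ in it, so $\frac12 2^j\le g\le2^j$. The ratios of consecutive $m$'s are integers $\ge2$. We need $\rho(b)\ge\rho(2)=\frac14$ for $b\ge2$: from $\ln\rho(b)=b\ln(1-\frac1b)=-\sum_{r\ge1}\frac1{r\,b^{r-1}}$ we see that $\rho$ is increasing. Theorem 2 with $\theta=\frac12$ and $L=J-1$ gives
$$\alpha(\mathbf h)\le\frac2{1+(J-1)/4}=\frac8{J+3}.$$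

On the other hand, we bound $S$ in terms of $J$. By $1-x\le-\ln x$, consecutive pairs $h_i,h_{i+1}$ within one class contribute to $S$ at most $\sum\ln(h_i/h_{i+1})$. This sum telescopes to the logarithm of the quotient of the largest and the smallest entry in the class, which is less than $\ln2$. The $J-1$ consecutive pairs that cross between classes contribute less than $1$ each. Therefore $S(\mathbf h)\le1+J\ln2+(J-1)=(1+\ln2)J$, and
$$\alpha(\mathbf h)S(\mathbf h)\le\frac{8(1+\ln2)J}{J+3}<8(1+\ln2)<13.6 .$$

For the classification: if $S\le C$ on $\mathcal F$, then $a=1/C$ works by (1). If $a>0$ works for all networks with profiles in $\mathcal F$, then $a\le\alpha(\mathbf h)\le14/S(\mathbf h)$, so $S(\mathbf h)\le14/a$ on $\mathcal F$. $\blacksquare$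

Two families show what the classification distinguishes. The profiles $(m,m-1,\dots,1)$ have $S=\sum_{r\le m}\frac1r$, which is unbounded, so no constant works. The profiles $(m,m-1,\dots,\lceil m/2\rceil)$ also have an unbounded number of groups, but $S\le1+\ln(h_1/h_K)\le1+\ln2$, so $a=1/(1+\ln2)$ works for all of them.

## The profile $(2,1)$

The bounds of Corollary 3(1) do not meet in general, and we do not determine the exact constant for general profiles. In the smallest case over acyclic networks we can.

**Proposition 4.** *Over acyclic networks with $K=2$, $(h_1,h_2)=(2,1)$, the best constant is exactly $4/5$. So the upper bound in Corollary 3(1) is attained here, and the known bound $2/3$ is not optimal.*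

The upper bound is Corollary 3(1) with $K=2$, $b=2$: $1/(1+\frac14)=\frac45$, and the networks there are acyclic. It remains to give a scheme with $a=\frac45$ on an arbitrary acyclic network whose receivers have min-cut $2$ or $1$.

The converse suggests the shape of a good code. The tangent $p^2\ge p-\frac14$ is tight only at $p=\frac12$, so each relay should know half of a common pool, and two relays should overlap in a quarter of it. A node below two relays then sees three quarters of the pool uncoded, and the last quarter must come from a little coding. The difficulty is to organize this on a network we know nothing about. For that we show that each min-cut-$1$ node listens, in effect, to a single edge.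

As usual in network coding, take the alphabet to be a sufficiently large finite field; consecutive slots may be grouped to form an extension field. Ignore nodes that the root cannot reach. Let $B$ consist of the root and all nodes of min-cut at least $2$, and let $E^*$ be the set of edges with tail in $B$. All other nodes have min-cut $1$. A cut edge of $v$ is an edge that lies on all root–$v$ paths; a node outside $B$ has at least one. In $N_3$, $B=\{s,v,w_{12},w_{13},w_{23}\}$, the set $E^*$ consists of the two edges $s\to v$ and the three edges $v\to u_i$, and the only cut edge of $u_i$ is $v\to u_i$.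

**Step 1: each node outside $B$ has a unique feeding edge.** We show that *every $v\notin B$ has exactly one cut edge with tail in $B$*; it will be called $e^*(v)$.

*Existence.* Let $e=(x,y)$ be the cut edge of $v$ whose tail is earliest in a fixed topological order. Suppose $x\notin B$. Then $x$ has a cut edge $e'$. Every root–$v$ path contains $e$, hence passes through $x$, and its part up to $x$ contains $e'$. So $e'$ is a cut edge of $v$, and its tail comes before $x$, a contradiction. Thus $x\in B$.

*Uniqueness.* Let $e_1\ne e_2$ be cut edges of $v$ with tails in $B$, $e_1$ preceding $e_2$ on some root–$v$ path. If $e_2$ preceded $e_1$ on another one, there would be a directed cycle, so $e_1$ precedes $e_2$ on all root–$v$ paths. Take any path from the root to $\mathrm{tail}(e_2)$ and extend it by $e_2$ and a path from there to $v$. The result is a root–$v$ path, so it contains $e_1$ before $e_2$, that is, in the part up to $\mathrm{tail}(e_2)$. Hence every path from the root to $\mathrm{tail}(e_2)$ contains $e_1$. So $\mathrm{tail}(e_2)$ is not the root and has min-cut $1$, contradicting $\mathrm{tail}(e_2)\in B$.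

**Step 2: contents for the edges of $E^*$.** We design strings, one for each edge in $E^*$, such that one string shows half of the symbols uncoded, and any two distinct edges' strings determine everything. Choose $r\ge3$ with $2^r-1\ge|E^*|$ and put $\tau=2^{r-3}$. A generation consists of $8\tau=2^r$ source symbols $X=(X_z)_{z\in\mathbb F_2^r}$ and uses $5\tau$ slots per edge. This is $\frac85$ symbols per slot, which two sources supply.

Assign distinct nonzero vectors $u_e\in\mathbb F_2^r$ to the edges $e\in E^*$ and let $S_e=\{z:\langle z,u_e\rangle=1\}$. Then $|S_e|=2^{r-1}=4\tau$. For $e\ne e'$ the vectors $u_e,u_{e'}$ are distinct and nonzero, hence linearly independent over $\mathbb F_2$, so $|S_e\cap S_{e'}|=2^{r-2}=2\tau$ and $|S_e\cup S_{e'}|=6\tau$.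

Take an $(|E^*|\tau)\times8\tau$ Cauchy matrix over the large field; all its square submatrices are nonsingular. Partition its rows into blocks $M_e$ of $\tau$ rows, one for each $e\in E^*$. The content of $e$ is
$$(X_{S_e},\,M_eX),$$
which is $4\tau+\tau=5\tau$ symbols. The contents of two distinct $e,e'\in E^*$ determine $X$: $6\tau$ symbols are explicit; after subtracting their contribution, the $2\tau$ coded symbols are the image of the $2\tau$ missing symbols under a $2\tau\times2\tau$ submatrix of the Cauchy matrix, which is nonsingular.

**Step 3: operation of the network.** We check that every node can do its part. The rule is: each edge $e\in E^*$ carries its content; each edge with tail $v\notin B$ carries the content of $e^*(v)$. The root knows $X$ and can follow the rule. For the other nodes use induction in topological order.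

*A node $v\notin B$* must learn the content of $e^*(v)$. Let $(z,v)$ be any in-edge. If $(z,v)=e^*(v)$, it carries that content. Otherwise every root–$z$ path, extended by $(z,v)$, contains $e^*(v)$, so $e^*(v)$ lies on every root–$z$ path. Hence $z$ is not the root and has min-cut $1$, so $z\notin B$. Moreover $e^*(v)$ is a cut edge of $z$ with tail in $B$, so $e^*(z)=e^*(v)$ by Step 1, and the edge $(z,v)$ carries the content of $e^*(z)=e^*(v)$. In either case $v$ learns what it needs.

*A node $w\in B$ other than the root* must learn $X$. Label an in-edge $(z,w)$ by itself if $z\in B$, and by $e^*(z)$ if $z\notin B$; each in-edge carries the content of its label. Suppose all labels were equal to one edge $e$. A root–$w$ path ends with some in-edge $(z,w)$. Either $(z,w)=e$, or $e=e^*(z)$ lies on the part of the path up to $z$. So every root–$w$ path would contain $e$, contradicting min-cut at least $2$. Hence $w$ receives the contents of two distinct edges of $E^*$ and decodes $X$.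

**Step 4: rates.** We count. Generations are pipelined with bounded delay, which does not affect rates. Receivers of min-cut $2$ lie in $B$ and decode $8\tau$ symbols per $5\tau$ slots, which is rate $\frac85=\frac45\cdot2$. A receiver $v$ of min-cut $1$ reads the $4\tau$ uncoded symbols $X_{S_{e^*(v)}}$, which is rate $\frac45$. So $(\frac45,1)$ is achievable. $\blacksquare$

On $N_3$ we have $|E^*|=5\le7$, so $r=3$ and $\tau=1$ suffice: $8$ symbols are sent in $5$ slots. Each relay sees four of them uncoded and one linear combination. Each $w_{ij}$ sees six of the eight uncoded and solves two linear equations for the remaining two. This is less than the $\frac89$ that a code made for $N_3$ reaches, but it works in the same form on every acyclic network with this profile, and by Theorem 2 no larger fraction does.
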